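# Antipodal characters outside $\Sigma^1$ for finitely presented pro-$p$ groups

## 1. Pro-$p$ groups, characters and the invariant $\Sigma^1$

Throughout, $p$ is a prime and $K$ is an algebraically closed field of characteristic $p$. The ring $K[[t]]$ has the $t$-adic topology, so each quotient $K[[t]]/(t^n)$ is discrete. Subgroups, commutator subgroups and generated subgroups of pro-$p$ groups are closed, and homomorphisms are continuous. We write $g^h=h^{-1}gh$ and $[g,h]=g^{-1}h^{-1}gh$, so that $gh=hg[g,h]$. Modules are right modules.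

**Definition 1 (presentations).** A pro-$p$ group $G$ is *finitely presented* if $G\cong F/R$, where $F$ is a free pro-$p$ group of finite rank and $R$ is the closed normal subgroup generated by finitely many elements. We write $d(G)=\dim H_1(G,\mathbb F_p)$ and $r(G)=\dim H_2(G,\mathbb F_p)$. For finitely presented $G$ both are finite: they are the least numbers of generators and of relations, and one presentation realizes both.

Example: $\mathbb Z_p^2=\langle x,y\mid [x,y]\rangle$ has $d=2$ and $r=1$.

**Definition 2 (completed group algebras).** For an abelian pro-$p$ group $Q$ let $\mathbb Z_p[[Q]]=\varprojlim \mathbb Z_p[Q/U]$ over open subgroups $U$, and similarly $\mathbb F_p[[Q]]$. An abelian pro-$p$ group with a continuous action of $Q$ is a profinite $\mathbb Z_p[[Q]]$-module.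

Example: if $Q=\mathbb Z_p^2$ is generated by $x,y$, then $\mathbb Z_p[[Q]]=\mathbb Z_p[[X,Y]]$ with $X=x-1$, $Y=y-1$. If $Q$ is any finitely generated abelian pro-$p$ group, then $\mathbb Z_p[[Q]]$ is a quotient of some $\mathbb Z_p[[X_1,\dots,X_n]]$, hence a noetherian complete local ring.

**Definition 3 (completed tensor product).** For abelian pro-$p$ groups, $A\hat\otimes B$ is the inverse limit of the tensor products over $\mathbb Z_p$ of finite quotients of $A$ and $B$. It is the target of the universal continuous bilinear map on $A\times B$. If $Q$ acts on $A$ and $B$, it acts diagonally on $A\hat\otimes B$. We write $\hat\Lambda^2A$ for the quotient of $A\hat\otimes A$ by the closed subgroup generated by all $\alpha\otimes\alpha$.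

Example: $\mathbb Z_p[[s]]\hat\otimes\mathbb Z_p[[t]]=\mathbb Z_p[[s,t]]$. If $x$ acts on the factors as $1+s$ and $1+t$, it acts on the product as $(1+s)(1+t)$.

**Definition 4 (lower central series).** $\gamma_1(C)=C$ and $\gamma_{i+1}(C)$ is the closed subgroup generated by all $[c,d]$, $c\in C$, $d\in\gamma_i(C)$. Commutators make $\bigoplus_i\gamma_i(C)/\gamma_{i+1}(C)$ a Lie ring. The induced continuous homomorphism $C^{ab}\hat\otimes \gamma_i(C)/\gamma_{i+1}(C)\to\gamma_{i+1}(C)/\gamma_{i+2}(C)$ is onto, because its image is compact and contains topological generators.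

Example: let $L=\mathbb F_p[[t]]\rtimes\langle x\rangle$ with $\langle x\rangle\cong\mathbb Z_p$ and $x$ acting as multiplication by $1+t$. It is generated by $x$ and $a=1\in\mathbb F_p[[t]]$, and $\gamma_{i+1}(L)=t^i\mathbb F_p[[t]]$, so $L$ is not nilpotent. A non-cyclic free pro-$p$ group maps onto $L$: send two basis elements to $a,x$ and the others to $1$. Hence a nilpotent pro-$p$ group contains no non-cyclic free pro-$p$ subgroup.

**Definition 5 (characters).** For a pro-$p$ group $G$ put $Q=G/[G,G]$. Following J. King, $T(G)=T(Q)$ is the set of continuous homomorphisms $\chi:Q\to 1+tK[[t]]$ into the multiplicative group. Equivalently, these are the continuous homomorphisms $G\to 1+tK[[t]]$. It is a group under pointwise multiplication. The trivial character is $1$.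

Example: $T(\mathbb Z_p)$ consists of the maps $\lambda\mapsto(1+z)^\lambda$ with $z\in tK[[t]]$ arbitrary; these are continuous since $(1+z)^{p^n}=1+z^{p^n}\to1$.

The group $1+tK[[t]]$ is torsion-free. Indeed, if $z\neq0$ then $(1+z)^p=1+z^p\ne1$, and for $n$ prime to $p$ we have $(1+z)^n=1+nz+\cdots\neq 1$. So characters kill torsion, and $\chi^2=1$ forces $\chi=1$, for $p=2$ as well.

**Definition 6 (antipodal pairs).** Characters $\chi_1,\chi_2\in T(G)$ are *antipodal* if $\chi_1\chi_2=1$.

Example: on $\mathbb Z_p=\langle x\rangle$ the antipode of $x\mapsto1+t$ is $x\mapsto(1+t)^{-1}=1-\frac{t}{1+t}$.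

A character extends to a continuous ring homomorphism $\chi:\mathbb F_p[[Q]]\to K[[t]]$. To see this, note that modulo $t^n$ the image of the compact group $Q$ in the discrete ring $K[[t]]/(t^n)$ is finite, so there is a ring map from some $\mathbb F_p[Q/U_n]$; pass to the limit.

**Definition 7 (the invariant $\Sigma^1$).** Let $G$ be a pro-$p$ group of type $FP_1$, that is, topologically finitely generated. Let $V=\mathbb F_p\otimes_{\mathbb Z_p}H_1([G,G],\mathbb Z_p)=H_1([G,G],\mathbb F_p)$, on which $Q$ acts through conjugation. A character $\chi\in T(G)\setminus\{1\}$ does not lie in $\Sigma^1(G)$ if and only if there is a non-zero continuous $\mathbb F_p$-linear map $w_\chi:V\to K[[t]]$ with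
$$w_\chi(vq)=w_\chi(v)\chi(q)\qquad(v\in V,\ q\in Q).\tag{1}$$
By linearity and continuity, (1) gives $w_\chi(v\lambda)=w_\chi(v)\chi(\lambda)$ for all $\lambda\in\mathbb F_p[[Q]]$.

Example: suppose $[G,G]$ is finitely generated. Then $V$ is finite and $Q$ acts on it through a finite $p$-group, so for each $q$ some power $(q-1)^N$ kills $V$. Then $w_\chi(v)(\chi(q)-1)^N=0$ for all $v$, and choosing $q$ with $\chi(q)\ne1$ gives $w_\chi=0$. So every non-trivial character lies in $\Sigma^1(G)$.

The following test shows that characters are outside $\Sigma^1$.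

**Lemma 1.** Let $\Delta$ be an abelian pro-$p$ group, $\rho\in T(\Delta)$, and $B\subset K[[t]]$ a compact additive subgroup stable under multiplication by $\rho(\Delta)$. Let $B\rtimes_\rho\Delta$ be the semidirect product in which $q\in\Delta$ acts on $B$ as multiplication by $\rho(q)$. If $\pi:G\to B\rtimes_\rho\Delta$ is a homomorphism with non-abelian image and $\chi:G\to\Delta\to1+tK[[t]]$ is the composite of $\pi$, the projection and $\rho$, then $\chi\neq1$ and $\chi\notin\Sigma^1(G)$.

*Proof.* If $\chi=1$, then $\pi(G)\subseteq B\times\ker\rho$ is abelian, which is excluded. Since $\Delta$ is abelian, $\pi([G,G])\subseteq B$, and $\pi([G,G])\ne0$. As $B$ is abelian of exponent $p$, the restriction $[G,G]\to B\subset K[[t]]$ factors through a non-zero continuous $w:V\to K[[t]]$. Because $B$ is abelian, conjugation by $\pi(g)$ acts on $B$ as multiplication by $\chi(g)$, so $w(vq)=w(v)\chi(q)$. $\square$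

## 2. Antipodal pairs outside $\Sigma^1$: the conjecture and small cases

The following conjecture comes from "Homological invariants for pro-$p$ groups and some finitely presented pro-$\mathcal C$ groups".

**Conjecture.** Let $G$ be a finitely presented pro-$p$ group such that $[G,G]$ is without non-cyclic free pro-$p$ subgroups. Then there is no $\chi\in T(G)\setminus\{1\}$ with both $\chi\notin\Sigma^1(G)$ and $\chi^{-1}\notin\Sigma^1(G)$.

We shall show that it is false, for every prime $p$ and every $K$. First, some cases by hand.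

If $[G,G]$ is finitely generated, there is nothing outside $\Sigma^1(G)$ except possibly $1$, and the conjecture holds for $G$.

Both hypotheses matter. For the group $L$ above, a non-trivial character has $a\mapsto1$ (torsion) and $x\mapsto1+z$ with $0\ne z\in tK[[t]]$. The map $f(t)\mapsto f(z)$ gives a homomorphism $L\to\mathbb F_p[[z]]\rtimes_\rho\mathbb Z_p$, $\rho(x)=1+z$, with non-abelian image. By Lemma 1 every non-trivial character of $L$ is outside $\Sigma^1(L)$. Here $[L,L]$ is abelian, but $L$ is not finitely presented, as Proposition C below shows.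

Next let $F$ be free pro-$p$ on $x,y$, and let $\psi\ne1$, say $\psi(x)\neq1$. Let $B$ be the image of $\mathbb F_p[[F^{ab}]]$ in $K[[t]]$ under $\psi$, and define $\pi:F\to B\rtimes\psi(F)$ by $x\mapsto \psi(x)$ and $y\mapsto\psi(y)\cdot 1_B$. These two images do not commute, because $1_B\cdot\psi(x)\ne1_B$ in $B$. So again every non-trivial character is outside $\Sigma^1(F)$. Here $F$ is finitely presented, but $[F,F]$ is free.

The next example is a building block. Put
$$e=2,\ \ell=1\quad(p\text{ odd}),\qquad e=3,\ \ell=3\quad (p=2).$$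
(For $p=2$ the choice $e=2$ would be bad, as $1+t^2=(1+t)^2$.) Let $\chi_0:\mathbb Z_p^2=\langle x,y\rangle\to1+t\mathbb F_p[[t]]$ be given by
$$\chi_0(x)=1+t,\qquad \chi_0(y)=1+t^e ,$$
let $B_+=\mathbb F_p[[t]]$ with $q$ acting as $\chi_0(q)$, and let $G_+=B_+\rtimes\mathbb Z_p^2$. Its commutator subgroup is $tB_+$, so $V=tB_+$ is a cyclic module generated by $t$, on which $y-1-(x-1)^e$ acts as $0$. If $\psi\ne1$ is outside $\Sigma^1(G_+)$ with map $w$, then $w(t)\neq0$. Writing $\psi(x)=1+z$, we get $0=w(t)(\psi(y)-1-z^e)$, so $\psi(y)=1+z^e$; also $\psi(B_+)=1$. Conversely, for $z\ne0$ the map $w(tf(t))=f(z)$ shows that this $\psi=\psi_z$ is outside $\Sigma^1(G_+)$.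

Can $\psi_z$ and $\psi_{z'}$ be antipodal? We need $1+z'=(1+z)^{-1}$, so $z'=-z/(1+z)$, and $(1+z^e)(1+z'^e)=1$. In characteristic $p$ we compute, for $p$ odd,
$$(1+z^2)\Big(1+\tfrac{z^2}{(1+z)^2}\Big)-1=\frac{z^2\big((1+z)^2+1+z^2\big)}{(1+z)^2}=\frac{2z^2(1+z+z^2)}{(1+z)^2},$$
and for $p=2$
$$(1+z^3)\Big(1+\tfrac{z^3}{(1+z)^3}\Big)-1=\frac{z^3\big((1+z)^3+1+z^3\big)}{(1+z)^3}=\frac{z^3(z+z^2)}{(1+z)^3}=\frac{z^4}{(1+z)^2}.$$
In both cases
$$(1+z^e)\Big(1+\big(\tfrac{-z}{1+z}\big)^e\Big)-1=z^{\ell+1}\cdot\text{unit},\tag{2}$$
which is non-zero for $z\ne0$. So $G_+$ has no antipodal pair outside $\Sigma^1$. We shall see in Section 6 that the same identity (2) makes $G_+$ finitely presented.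

## 3. Metabelian groups and an invariant alternating form

To prove the conjecture, it is natural to play $w_\chi$ against $w_{\chi^{-1}}$: their products are $Q$-invariant. For metabelian groups this works. The result is one direction of a theorem of J. King for metabelian groups.

**Proposition C.** If $G$ is a finitely presented metabelian pro-$p$ group, then $T(G)\setminus\Sigma^1(G)$ has no non-trivial antipodal elements.

*Proof.* Let $M=[G,G]$, which is abelian, $V=M/pM$, and $\Omega=\mathbb F_p[[Q]]$ with maximal ideal $\mathfrak M$.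

**Step C1: finiteness of homology.** This step provides the finite groups needed in a spectral sequence. Since $G$ is finitely generated and $Q$ is finitely presented, $M$ is finitely generated as a normal subgroup. As $M$ is abelian, $G$ acts on it through $Q$, so $M$ is a finitely generated module over the noetherian ring $\mathbb Z_p[[Q]]$. If $N$ is a finitely generated $\Omega$-module, it has a resolution by finitely generated free $\Omega$-modules. Tensoring with $\mathbb F_p$ over $\Omega$ shows that every $H_i(Q,N)=\mathrm{Tor}_i^\Omega(\mathbb F_p,N)$ is finite. This applies to $N=\mathbb F_p$, to $N=V$ and, by noetherianity, to $N=M[p]=\{m\in M: pm=0\}$.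

**Step C2: $H_0(Q,\hat\Lambda^2V)$ is finite.** This is where finite presentation is used. In the spectral sequence $E^2_{i,j}=H_i(Q,H_j(M,\mathbb F_p))\Rightarrow H_{i+j}(G,\mathbb F_p)$, the only differentials into position $(0,2)$ start from $E^2_{2,1}=H_2(Q,V)$ and from a subquotient of $E^2_{3,0}=H_3(Q,\mathbb F_p)$. Both are finite, and $E^\infty_{0,2}$ is a subgroup of the finite group $H_2(G,\mathbb F_p)$. So $E^2_{0,2}=H_0(Q,H_2(M,\mathbb F_p))$ is finite. The coefficient sequence $0\to\mathbb Z_p\xrightarrow{p}\mathbb Z_p\to\mathbb F_p\to0$ gives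
$$0\to H_2(M,\mathbb Z_p)/p\to H_2(M,\mathbb F_p)\to M[p]\to0,$$
and hence an exact sequence $H_1(Q,M[p])\to H_0(Q,H_2(M,\mathbb Z_p)/p)\to H_0(Q,H_2(M,\mathbb F_p))$, so the middle term is finite. Finally, $H_2(A,\mathbb Z)\cong\Lambda^2A$ naturally for finite abelian $p$-groups $A$. In the limit $H_2(M,\mathbb Z_p)\cong\hat\Lambda^2M$, and $(\hat\Lambda^2M)/p=\hat\Lambda^2V$.

**Step C3: an invariant form with finitely many values.** This step turns an antipodal pair into a map on $H_0(Q,\hat\Lambda^2V)$. Suppose $\chi\neq1$ and $w_\pm:V\to K[[t]]$ are non-zero maps for $\chi^{\pm1}$ as in (1). Put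
$$B(v,v')=w_+(v)w_-(v')-w_+(v')w_-(v).$$
For each $n$, let $U_n$ be the intersection of the kernels of $w_+$ and $w_-$ modulo $t^n$; it is open. Modulo $t^n$, $B$ is induced by an alternating form on the finite group $V/U_n$, hence by a homomorphism $\Lambda^2(V/U_n)\to K[[t]]/(t^n)$. In the limit we get a continuous homomorphism $\hat\Lambda^2V\to K[[t]]$, $v\wedge v'\mapsto B(v,v')$. Since $B(vq,v'q)=\chi(q)\chi(q)^{-1}B(v,v')=B(v,v')$, it factors through $H_0(Q,\hat\Lambda^2V)$. By Step C2, $B$ takes finitely many values.

**Step C4: the contradiction.** This step uses the finitely many values of $B$ to force $\chi=\chi^{-1}$. Choose $v_0,v_1$ with $\alpha:=w_+(v_0)w_-(v_1)\ne0$, and put $\beta=w_+(v_1)w_-(v_0)$. Let $\chi,\chi^*:\Omega\to K[[t]]$ be the ring maps extending $\chi,\chi^{-1}$. The map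
$$\lambda\mapsto B(v_0\lambda,v_1)=\chi(\lambda)\alpha-\chi^*(\lambda)\beta$$
is additive and continuous with finite image, so its kernel is open and contains $\mathfrak M^N$ for some $N$. For $\lambda\in\mathfrak M^N$ and $\mu\in\Omega$, also $\lambda\mu\in\mathfrak M^N$, so $\chi(\lambda)\alpha=\chi^*(\lambda)\beta$ and
$$\chi(\lambda)\chi(\mu)\alpha=\chi^*(\lambda)\chi^*(\mu)\beta=\chi(\lambda)\chi^*(\mu)\alpha .$$
Hence $\chi(\lambda)\,\alpha\,(\chi(\mu)-\chi^*(\mu))=0$. Take $\lambda=(q-1)^N$ with $\chi(q)\ne1$; then $\chi(\lambda)=(\chi(q)-1)^N\neq0$, so $\chi(\mu)=\chi^*(\mu)$ for all $\mu$. Thus $\chi^2=1$ and $\chi=1$, a contradiction. $\square$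

## 4. Where the form argument stops, and what survives in degree three

Since $\Sigma^1$ only sees $Q$ and $V$, a group $G$ and its metabelian quotient $G/[[G,G],[G,G]]$ have the same characters outside $\Sigma^1$. One would like to apply Proposition C to that quotient, but finite presentability need not pass to it. Nor does the proof pass directly to $M=[G,G]$ non-abelian. The identification of $H_2(M,\mathbb Z_p)$ with $\hat\Lambda^2M$ in Step C2 is replaced by the exact sequence (the five-term sequence for $M\to M^{ab}$)
$$H_2(M,\mathbb Z_p)\to\hat\Lambda^2M^{ab}\to\gamma_2(M)/\gamma_3(M)\to0 ,$$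
and $\gamma_2(M)/\gamma_3(M)$ may have infinite coinvariants under $Q$. A counterexample must use this room.

The obvious candidate is $(B_+\oplus B_-)\rtimes\mathbb Z_p^2$, where $B_-=\mathbb F_p[[t]]$ with $q$ acting as $\chi_0(q)^{-1}$. It is metabelian and will have the antipodal pair, so by Proposition C it is not finitely presented. Where do infinitely many relations come from? Let $a,b$ be generators of the two summands, and lift the summands to
$$A_1=\mathbb Z_p[[t]]\ \text{ with } x,y \text{ acting as }1+t,\,1+t^e;\qquad A_2=\mathbb Z_p[[u]]\ \text{ with } x^{-1},y^{-1}\text{ acting as }1+u,\,1+u^e .$$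
Commutators of conjugates of $a$ live in a quotient of $A_1\hat\otimes A_1$, whose mod-$p$ coinvariants are finite by (2): this is Section 6. Commutators $[a^q,b^{q'}]$ live in a quotient of $A_1\hat\otimes A_2=\mathbb Z_p[[t,u]]$, whose mod-$p$ coinvariants are
$$\mathbb F_p[[t,u]]\Big/\Big(\tfrac{1+t}{1+u}-1,\ \tfrac{1+t^e}{1+u^e}-1\Big)=\mathbb F_p[[w]],\qquad t,u\mapsto w ,$$
which is infinite. A submodule with finitely many generators has finite-dimensional image there, so finitely many relations cannot kill all $[a^q,b^{q'}]$.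

The way out is not to kill them. Let the $[a^q,b^{q'}]$ survive, but make them central in the normal closure of $a,b$. For that, the triple commutators $[\alpha,[\alpha',\beta]]$ must vanish. They live in a quotient of $A_1\hat\otimes A_1\hat\otimes A_2$, and for $p$ odd its mod-$p$ coinvariants turn out to be $\mathbb F_p[[s,t]]/(st)$. This is still infinite, but it is the coordinate ring of two crossing lines. The Jacobi identity exchanges the lines, and the single relation $[a,b]=1$ kills one of them. So finitely many relations suffice in degree three although they could not in degree two.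

## 5. The presentation and its antipodal pair

Let $G$ be the pro-$p$ group with generators $a,b,x,y$ and the following relations.

- (R1) $[x,y]=1$.
- (R2) For $p$ odd: $a^y=a^2(a^x)^{-2}a^{x^2}$ and $b^{y^{-1}}=b^2(b^{x^{-1}})^{-2}b^{x^{-2}}$. For $p=2$: $a^y=(a^x)^3(a^{x^2})^{-3}a^{x^3}$ and $b^{y^{-1}}=(b^{x^{-1}})^3(b^{x^{-2}})^{-3}b^{x^{-3}}$.
- (R3) $[a,a^{x^j}]=1$ and $[b,b^{x^{-j}}]=1$ for $1\le j\le\ell$.
- (R4) $[a,b]=1$, and if $p=2$ also $[a^x,b]=1$.

Written additively, (R2) says that $y$ acts on $a$ as $1+(x-1)^e$ and $y^{-1}$ acts on $b$ as $1+(x^{-1}-1)^e$: indeed $2-2x+x^2=1+(x-1)^2$ and $3x-3x^2+x^3=1+(x-1)^3$. Let $\bar G$ be the group with the additional relations $a^p=b^p=1$. In Sections 5–7 everything applies verbatim to both groups, and $G$ stands for either.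

**Theorem A.** Let $p$ be any prime and $K$ any algebraically closed field of characteristic $p$. The group $G$ is finitely presented, $[G,G]$ is nilpotent of class $\le2$ (so it has no non-cyclic free pro-$p$ subgroups), and there is $\chi\in T(G)\setminus\{1\}$ with $\chi\notin\Sigma^1(G)$ and $\chi^{-1}\notin\Sigma^1(G)$. Consequently the conjecture is false for every $p$ and every $K$.

Finite presentation is visible. The character is
$$\chi:G\to\mathbb Z_p^2\xrightarrow{\ \chi_0\ }1+tK[[t]],\qquad a,b\mapsto1,\ x\mapsto x\mapsto1+t,\ y\mapsto y\mapsto1+t^e .$$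

**Step 1: $\chi$ and $\chi^{-1}$ are outside $\Sigma^1(G)$.** This step produces the antipodal pair by applying Lemma 1 twice. Define
$$\pi_+:G\to B_+\rtimes\mathbb Z_p^2,\quad a\mapsto1\in B_+,\ b\mapsto0;\qquad \pi_-:G\to B_-\rtimes\mathbb Z_p^2,\quad a\mapsto0,\ b\mapsto1\in B_-,$$
both with $x\mapsto x$, $y\mapsto y$. We check the relations. (R1) is clear. On $B_+$, $y$ acts as $1+t^e=1+(x-1)^e$, so (R2) for $a$ holds. On $B_-$, $x^{-1}$ and $y^{-1}$ act as $1+t$ and $1+t^e$, so (R2) for $b$ holds. The other half of (R2) reads $0=0$ in each case. (R3), (R4) and $a^p=b^p=1$ hold because $B_\pm$ is abelian of exponent $p$. Both images are non-abelian: $x$ does not commute with $1\in B_\pm$, since $\chi_0(x)^{\pm1}\neq1$. With $\Delta=\mathbb Z_p^2$ and $\rho=\chi_0$, respectively $\rho=\chi_0^{-1}$, Lemma 1 gives $\chi\ne1$ and $\chi,\chi^{-1}\notin\Sigma^1(G)$.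

It remains to prove that $[G,G]$ is nilpotent of class $\le2$.

## 6. Conjugates of $a$ commute

**Step 2: the shape of $G$.** This step splits $G$ and names its pieces. Let $Q_0$ be the closed subgroup generated by $x,y$. By (R1) it is a quotient of $\mathbb Z_p^2$, and it maps onto $\mathbb Z_p^2$ under $G\to\mathbb Z_p^2$. A surjective endomorphism of $\mathbb Z_p^2$ is injective, so $Q_0\cong\mathbb Z_p^2$. Let $M$ be the normal closure of $a,b$. Then $G=M\rtimes Q_0$, and $[G,G]\le M$. Let $N_1$ (respectively $N_2$) be the closed subgroup generated by all $a^q$ (respectively $b^q$) with $q\in Q_0$. The closed subgroup generated by $N_1\cup N_2$ is normalized by $Q_0$, $a$ and $b$, hence normal in $G$; it contains $a,b$ and lies in $M$. So it equals $M$.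

Let $\Lambda=\mathbb Z_p[[Q_0]]$, with maximal ideal $\mathfrak m=(p,x-1,y-1)$. Then $A_1=\Lambda/(y-1-(x-1)^e)\cong\mathbb Z_p[[t]]$ with $x-1\mapsto t$, and $A_2=\Lambda/(y^{-1}-1-(x^{-1}-1)^e)\cong\mathbb Z_p[[u]]$ with $x^{-1}-1\mapsto u$, with the actions of Section 4. The module $N_1^{ab}$ is generated over $\Lambda$ by the image of $a$, and the first part of (R2), which is a relation inside $N_1$, says that $y-1-(x-1)^e$ kills this image. As $\Lambda$ is commutative, $N_1^{ab}$ is a quotient of $A_1$ with $1$ mapping to the image of $a$. Likewise $N_2^{ab}$ is a quotient of $A_2$ with $1$ mapping to the image of $b$.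

**Step 3: two tools and a symmetry.** These reduce vanishing to coinvariants and halve the work.

**(N)** *A profinite $\Lambda$-module $N$ with $N=\overline{N\mathfrak m}$ is $0$.* Otherwise $N$ has a non-zero finite quotient module $N'$, and $N'/pN'\neq0$. The group $Q_0$ acts on it through a finite $p$-group, so it has non-zero coinvariants, that is, $N'\ne N'\mathfrak m$. But $N=\overline{N\mathfrak m}$ gives $N'=N'\mathfrak m$.

**(L)** *If $C$ is pro-$p$ and $\gamma_i(C)=\gamma_{i+1}(C)$, then $\gamma_i(C)=1$.* Indeed $\gamma_i(C)=\gamma_j(C)$ for all $j\ge i$, and this lies in every open normal subgroup because finite $p$-groups are nilpotent.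

**(S)** *The assignment $a\leftrightarrow b$, $x\mapsto x^{-1}$, $y\mapsto y^{-1}$ defines an automorphism $\theta$ of $G$ with $\theta(N_1)=N_2$, $\theta(N_2)=N_1$, $\theta(M)=M$.* It exchanges the two halves of (R2) and of (R3), and sends $[a,b]$ to $[b,a]$. For $p=2$ it sends $[a^x,b]$ to $[b^{x^{-1}},a]$, which is conjugate by $x$ to $[b,a^x]$. For $\bar G$ it exchanges $a^p$ and $b^p$. So $\theta$ is a well-defined endomorphism with $\theta^2=1$, and $\theta(a^q)=b^{q^{-1}}$.

**Step 4: $N_1$ and $N_2$ are abelian.** This step removes the commutators inside each half. By (S) it is enough to treat $N_1$. Put $\mathcal L=\gamma_2(N_1)/\gamma_3(N_1)$. Commutation gives a continuous $\Lambda$-epimorphism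
$$A_1\hat\otimes A_1=\mathbb Z_p[[s,t]]\to\mathcal L,\qquad \alpha\otimes\alpha'\mapsto[\alpha,\alpha'],$$
where $x$ and $y$ act on the left side as $(1+s)(1+t)$ and $(1+s^e)(1+t^e)$. Since $\mathfrak m$ is generated by $p,x-1,y-1$, the quotient $\mathcal L/\overline{\mathcal L\mathfrak m}$ is an image of
$$\mathbb F_p[[s,t]]\big/\big((1+s)(1+t)-1,\ (1+s^e)(1+t^e)-1\big).$$
The first generator gives $s=-t/(1+t)$. By (2) with $z=t$, the second then becomes $t^{\ell+1}$ times a unit. So the quotient is $\mathbb F_p[[t]]/(t^{\ell+1})$, which is spanned by the images of $1\otimes(1+t)^j$ for $0\le j\le\ell$. These map to the classes of $[a,a^{x^j}]$, which are trivial: for $j=0$ obviously, for $1\le j\le\ell$ by (R3). Hence $\mathcal L=\overline{\mathcal L\mathfrak m}$, so $\mathcal L=0$ by (N), and $\gamma_2(N_1)=\gamma_3(N_1)=1$ by (L).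

*Remark.* The argument used only the relations in $a,x,y$. So the group presented by $a,x,y$ with (R1), the $a$-parts of (R2) and (R3), and $a^p=1$ is $N_1\rtimes\mathbb Z_p^2$ with $N_1$ a quotient of $A_1/pA_1=\mathbb F_p[[t]]$. It maps onto $G_+$ by $a\mapsto1$, and the composite $\mathbb F_p[[t]]\to N_1\to B_+$ is the identity. So it is $G_+$, and $G_+$ is finitely presented.

## 7. Triple commutators vanish

**Step 5: generators of the graded pieces of $M$.** This step expresses $\gamma_2(M)/\gamma_3(M)$ and $\gamma_3(M)/\gamma_4(M)$ through completed tensor products. We compute in the Lie ring $\bigoplus_i\gamma_i(M)/\gamma_{i+1}(M)$. By Step 2, $M^{ab}=\bar N_1+\bar N_2$, the images of $N_1$ and $N_2$; these are quotients of $A_1$ and $A_2$. Below, $\alpha,\alpha'$ denote elements of $A_1$ or their images, and $\beta,\beta'$ elements of $A_2$ or their images. By Step 4,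
$$[\alpha+\beta,\alpha'+\beta']=[\alpha,\beta']-[\alpha',\beta],$$
so $\alpha\otimes\beta\mapsto[\alpha,\beta]$ defines a $\Lambda$-epimorphism
$$A_1\hat\otimes A_2=\mathbb Z_p[[t,u]]\to\gamma_2(M)/\gamma_3(M).\tag{3}$$
By (R4) it kills $1$, which maps to the class of $[a,b]$. If $p=2$, it also kills $1+t$, which maps to the class of $[a^x,b]$, and hence $t$.

Consequently $\gamma_3(M)/\gamma_4(M)=J_1+J_2$, where $J_1$ is the image of the $\Lambda$-homomorphism
$$\Phi:A_1\hat\otimes A_1\hat\otimes A_2=\mathbb Z_p[[s,t,u]]\to\gamma_3(M)/\gamma_4(M),\qquad \alpha\otimes\alpha'\otimes\beta\mapsto[\alpha,[\alpha',\beta]],$$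
and $J_2$ is the closed span of the elements $[\beta',[\alpha,\beta]]$. Since $\theta$ exchanges $\bar N_1$ and $\bar N_2$, and $[\beta',[\beta,\alpha]]=-[\beta',[\alpha,\beta]]$, we have $J_2=\theta(J_1)$.

**Step 6: two rules for $\Phi$.** This step collects what the Jacobi identity and (R4) say.

- (i) $\Phi(f(s,t,u))=\Phi(f(t,s,u))$. By the Jacobi identity $[\alpha,[\alpha',\beta]]-[\alpha',[\alpha,\beta]]=[[\alpha,\alpha'],\beta]$, and this is $0$ by Step 4. Extend linearly and continuously.
- (ii) $\Phi(g(s))=0$ for every power series $g$, and if $p=2$ also $\Phi(g(s)\,t)=0$. Indeed these are $[\alpha,[\alpha',\beta]]$ with $\alpha=g$, $\beta=1$ and $\alpha'=1$, respectively $\alpha'=t$, and the inner bracket is the image under (3) of $1$, respectively $t$.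

**Step 7: the coinvariants of the triple tensor product.** This step computes where $\Phi$ lives modulo $\mathfrak m$. On $\mathbb Z_p[[s,t,u]]$, $x$ acts as $(1+s)(1+t)(1+u)^{-1}$ and $y$ as $(1+s^e)(1+t^e)(1+u^e)^{-1}$. So $\Phi$ induces a continuous epimorphism $\bar\Phi:E\to J_1/\overline{J_1\mathfrak m}$, where
$$E=\mathbb F_p[[s,t,u]]\big/\big((1+s)(1+t)(1+u)^{-1}-1,\ (1+s^e)(1+t^e)(1+u^e)^{-1}-1\big).$$
The first generator gives $u=s+t+st$. Multiplying the second by the unit $1+u^e$, we get
$$E=\mathbb F_p[[s,t]]/(h),\qquad h=(1+s^e)(1+t^e)-1-(s+t+st)^e .$$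
Both $h$ and $u=s+t+st$ are symmetric in $s,t$. So the swap $s\leftrightarrow t$ acts on $E$ compatibly with the swap in (i), and rules (i) and (ii) hold for $\bar\Phi$ on $E$.

**Step 8: $\bar\Phi=0$.** This is the heart of the proof: the rules (i) and (ii) exhaust $E$.

*$p$ odd.* Here
$$h=s^2+t^2+s^2t^2-(s+t+st)^2=-2(st+s^2t+st^2)=-2st(1+s+t),$$
and $-2(1+s+t)$ is a unit, so $E=\mathbb F_p[[s,t]]/(st)$. Every element of $E$ has the form $g(s)+k(t)$. By (ii), $\bar\Phi(g(s))=0$; by (i) and (ii), $\bar\Phi(k(t))=\bar\Phi(k(s))=0$.

*$p=2$.* The identity $(c_1+c_2+c_3)^3-c_1^3-c_2^3-c_3^3=3(c_1+c_2)(c_2+c_3)(c_3+c_1)$ with $c_1=s$, $c_2=t$, $c_3=st$ gives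
$$h=-3(s+t)(t+st)(s+st)\equiv st(s+t)(1+s)(1+t)\pmod 2,$$
so $E=\mathbb F_2[[s,t]]/(s^2t+st^2)$. In $E$ we have $s^2t=st^2$, hence $s^it^j=s^{i-1}t^{j+1}$ for $i\ge2$, $j\ge1$. So every monomial $s^it^j$ with $i,j\ge1$ equals $s^{i+j-1}t$, which $\bar\Phi$ kills by the second part of (ii). Powers of $s$ are killed by (ii), and powers of $t$ by (i) and (ii). By linearity and continuity, $\bar\Phi=0$.

**Step 9: conclusion.** This step passes from coinvariants back to $M$. Since $\bar\Phi$ is onto and zero, $J_1=\overline{J_1\mathfrak m}$, so $J_1=0$ by (N), and $J_2=\theta(J_1)=0$. Thus $\gamma_3(M)=\gamma_4(M)$, and $\gamma_3(M)=1$ by (L). As $[G,G]\le M$, the group $[G,G]$ is nilpotent of class $\le2$, and by the example after Definition 4 it contains no non-cyclic free pro-$p$ subgroup. This proves Theorem A. $\blacksquare$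

## 8. The group as an explicit Heisenberg-type extension

From now on $G$ is the group without the relations $a^p=b^p=1$.

Let $S\subseteq A_1\hat\otimes A_2=\mathbb Z_p[[t,u]]$ be the $\Lambda$-submodule generated by $1$, and by $t$ as well if $p=2$. It is closed, being a continuous image of $\Lambda$ or $\Lambda^2$. Put $Z=\mathbb Z_p[[t,u]]/S$ and let $M_0=A_1\times A_2\times Z$ with
$$(\alpha,\beta,z)(\alpha',\beta',z')=(\alpha+\alpha',\ \beta+\beta',\ z+z'+\overline{\alpha\otimes\beta'}).$$
The group $\mathbb Z_p^2$ acts on $M_0$ by automorphisms, diagonally on $A_1\hat\otimes A_2$.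

**Theorem A′.** $G\cong M_0\rtimes\mathbb Z_p^2$. Moreover $G$ is torsion-free, soluble of derived length $3$, $[G,G]$ has class exactly $2$, and the metabelian quotient $G/[G',G']$, where $G'=[G,G]$, is not finitely presented.

In particular, the maximal metabelian quotient of a finitely presented soluble pro-$p$ group need not be finitely presented.

*Proof.* **Step 1: a map from $G$ onto $M_0\rtimes\mathbb Z_p^2$.** This step verifies the relations in the model. The subsets $A_1\times0\times0$ and $0\times A_2\times0$ are abelian subgroups stable under $\mathbb Z_p^2$, $Z$ is central in $M_0$, and comparing $(\alpha,0,0)(0,\beta,0)=(\alpha,\beta,\overline{\alpha\otimes\beta})$ with $(0,\beta,0)(\alpha,0,0)=(\alpha,\beta,0)$ gives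
$$[(\alpha,0,0),(0,\beta,0)]=(0,0,\overline{\alpha\otimes\beta}).$$
With $a=(1,0,0)$ and $b=(0,1,0)$, relations (R1)–(R3) hold. Relation (R4) holds because $1\in S$ and, for $p=2$, $1+t\in S$. The conjugates of $a$ and $b$ generate $A_1$ and $A_2$, and their commutators generate $Z$. So we get an epimorphism $G\to M_0\rtimes\mathbb Z_p^2$ carrying $M$ onto $M_0$ and $Q_0$ isomorphically onto $\mathbb Z_p^2$.

**Step 2: it is injective.** This step compares the two layers of $M$ and $M_0$. Since $\gamma_3(M)=1$, the epimorphism (3) is onto $\gamma_2(M)$ and kills $S$, so it gives $Z\to\gamma_2(M)\to\gamma_2(M_0)=Z$. The composite sends $\overline{\alpha\otimes\beta}$ to itself, so it is the identity; as the first map is onto, $\gamma_2(M)\to Z$ is an isomorphism. Similarly $A_1\oplus A_2\to M^{ab}\to M_0/Z=A_1\oplus A_2$ is the identity with first map onto, so $M^{ab}\cong M_0/Z$. Hence $M\cong M_0$. The kernel of the map on $G$ lies in $M$, so it is trivial.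

**Step 3: $G$ is torsion-free.** Since $G/M_0\cong\mathbb Z_p^2$ and $M_0/Z\cong A_1\oplus A_2$ are torsion-free, we only need that $Z$ has no $p$-torsion. Let $f:\Lambda^r\to\mathbb Z_p[[t,u]]$ be the generator map of $S$, with $r=1$ for $p$ odd and $r=2$ for $p=2$. Suppose its reduction $\bar f$ mod $p$ is injective. If $pn\in S$, say $pn=f(\xi)$, then $\bar f(\bar\xi)=0$, so $\xi=p\xi'$ and $n=f(\xi')\in S$. So it suffices that $\bar f$ is injective.

Mod $p$, $\Lambda$ becomes $\mathbb F_p[[X,Y]]$, where $X=x-1$ and $Y=y-1$ act on $\mathbb F_p[[t,u]]$ as multiplication by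
$$\xi_1=\frac{t-u}{1+u},\qquad \xi_2=\frac{t^e-u^e}{1+u^e},$$
with initial forms $\delta=t-u$ and $t^e-u^e$, of degrees $1$ and $e$. Suppose these two forms are algebraically independent over $\mathbb F_p$. Give $X,Y$ the weights $1,e$. For a non-zero $c\in\mathbb F_p[[X,Y]]$ with lowest weighted part $c_0$, the initial form of $c(\xi_1,\xi_2)$ is $c_0(\delta,t^e-u^e)\neq0$. In particular $c(\xi_1,\xi_2)\ne0$.

*$p$ odd.* The forms are $\delta$ and $\delta(t+u)$. As $t-u$ and $t+u$ are independent linear forms, the monomials $\delta^i(\delta(t+u))^j=\delta^{i+j}(t+u)^j$ are linearly independent. So the forms are algebraically independent, and $\bar f(c)=c(\xi_1,\xi_2)$ is injective.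

*$p=2$.* The forms are $\delta$ and $t^3-u^3=\delta(t^2+tu+u^2)=\delta(\delta^2+tu)$. They generate the field $\mathbb F_2(\delta,tu)$, and $\delta=t+u$ and $tu$ are algebraically independent, so the two forms are too. Suppose $\bar f(c_1,c_2)=c_1(\xi_1,\xi_2)+c_2(\xi_1,\xi_2)\,t=0$ with $c_1,c_2$ not both $0$. If one of them were $0$, the other would be too by the previous paragraph; so both are non-zero. Comparing initial forms gives non-zero $f_1,f_2\in\mathbb F_2[\delta,tu]$ with $f_1=f_2t$, so $t\in\mathbb F_2(\delta,tu)$. But every element of this field is invariant under $t\leftrightarrow u$, and $t$ is not. So $\bar f$ is injective.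

**Step 4: class and derived length.** This step exhibits a non-trivial commutator in $[G,G]$. The image of $[G,G]$ in $(A_1\oplus A_2)\rtimes\mathbb Z_p^2$ is $tA_1\oplus uA_2$, since $x-1$ acts on $A_1$ as $t$, $y-1$ as $t^e$, and $x^{-1}-1$, $y^{-1}-1$ act on $A_2$ as $u$, $u^e$. As $Z$ is central in $M_0$, $[[G,G],[G,G]]$ contains the class of $tu$ in $Z$. The mod-$p$ coinvariants of $\mathbb Z_p[[t,u]]$ are $\mathbb F_p[[w]]$ with $t,u\mapsto w$ (Section 4). The image of $S$ there is the $\mathbb F_p$-span of $1$ (and of $w$ if $p=2$), since $\Lambda$ acts on coinvariants through $\mathbb F_p$. The element $tu$ maps to $w^2$, which is not in this span. So $tu\notin S$ and $[G,G]$ is not abelian. Since its class is at most $2$, its class is exactly $2$; moreover $[[G,G],[G,G]]\neq1$ is abelian, so $G$ has derived length $3$.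

**Step 5: the metabelian quotient.** This step feeds the group back into Proposition C. The groups $G$ and $G/[G',G']$ have the same $Q$ and the same $Q$-module $H_1$ of the commutator subgroup, hence the same non-trivial characters outside $\Sigma^1$. By Theorem A these include an antipodal pair. The quotient is metabelian, so by Proposition C it is not finitely presented. $\square$

## 9. A lower bound for the rank of $\chi(Q)$

Let $\chi\ne1$ be a character of a finitely generated pro-$p$ group. The group $\Gamma=\chi(Q)$ is a finitely generated torsion-free abelian pro-$p$ group, so $\Gamma\cong\mathbb Z_p^m$.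

**Definition 8.** $D$ is the image of $\mathbb F_p[[\Gamma]]$ in $K[[t]]$, and $d=\dim D$ is its Krull dimension.

The ring $D$ is a quotient of $\mathbb F_p[[X_1,\dots,X_m]]$ and a subring of a domain, so it is a complete noetherian local domain with residue field $\mathbb F_p$. Also $d\ge1$: for $1\ne\gamma\in\Gamma$, the element $\gamma-1\neq0$ lies in $tK[[t]]$, so it is a non-unit of the domain $D$.

Example: if $m=1$, then $D$ is a quotient of $\mathbb F_p[[X]]$ of dimension at least $1$, so $D\cong\mathbb F_p[[X]]$ and $d=1$.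

**Theorem B.** Let $G$ be a finitely presented pro-$p$ group such that $[G,G]$ has no non-cyclic free pro-$p$ subgroups. If $1\ne\chi\notin\Sigma^1(G)$, then $m\ge2d$. In particular every non-trivial $\chi$ with procyclic image lies in $\Sigma^1(G)$, and if $Q$ has torsion-free rank $\le1$ then every non-trivial character lies in $\Sigma^1(G)$.

*Proof.* We use Zelmanov's theorem (*On groups satisfying the Golod–Shafarevich condition*, in: New Horizons in pro-$p$ Groups, Birkhäuser, 2000): a finitely presented pro-$p$ group $U$ with $d(U)\ge2$ and $r(U)<d(U)^2/4$ contains a non-abelian free pro-$p$ subgroup.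

**Step 1: open subgroups have few generators.** This step shows $d(U)\le C_2\,j^{1/2}$ for every open $U\le G$ of index $j$, with $C_2$ independent of $U$. If $F\le G$ were non-abelian free pro-$p$, then $[F,F]\le[G,G]$ would be free pro-$p$, as a closed subgroup of a free pro-$p$ group. It would not be procyclic, because $F$ maps onto the group $L$ of Section 1 and $[L,L]=t\mathbb F_p[[t]]$ is not procyclic. This contradicts the hypothesis. Open subgroups of $G$ are finitely presented, so Zelmanov's theorem gives
$$d(U)^2/4\le r(U)\qquad\text{for every open }U\le G\text{ with }d(U)\ge2.$$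
Let $G=F/R$ now be a minimal presentation, and let $F_U$ be the preimage of $U$ in $F$. It is free of rank $1+j(d(G)-1)$. As a normal subgroup of $F_U$, $R$ is generated by $j\,r(G)$ elements, namely the conjugates of the defining relations by coset representatives. The five-term sequence
$$0\to H_2(U,\mathbb F_p)\to R/[R,F_U]R^p\to H_1(F_U,\mathbb F_p)\to H_1(U,\mathbb F_p)\to0$$
gives, since $d(G)\ge1$,
$$r(U)\le j\,r(G)-1-j(d(G)-1)+d(U)\le d(U)+C_1j,\qquad C_1=r(G).$$
If $d(U)\ge8$, then $d(U)\le d(U)^2/8$, so $d(U)^2/8\le C_1j$. In all cases $d(U)\le C_2\,j^{1/2}$ with $C_2=8+\sqrt{8C_1}$.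

**Step 2: certain open subgroups have many generators.** This step bounds $d(H)$ from below for suitable $H$ using $w_\chi$. Let $q=p^k$ and let $H_k$ be the preimage in $G$ of $\Gamma^q$; its index is $q^m$. Put $V=H_1([G,G],\mathbb F_p)$, a finitely generated $\mathbb F_p[[Q]]$-module because $[G,G]$ is finitely generated as a normal subgroup, and $W=w_\chi(V)$. By (1) and the remark after it, $W$ is generated by the images of the generators of $V$ over $\chi(\mathbb F_p[[Q]])=D$. So $W$ is a non-zero finitely generated $D$-submodule of $K[[t]]$. It is torsion-free over $D$, hence faithful, and $\dim W=d$.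

Let $\mathfrak m_D$ be the maximal ideal of $D$. An element $h\in H_k/[G,G]$ has $\chi(h)=\gamma^q$ for some $\gamma\in\Gamma$, and $\gamma^q-1=(\gamma-1)^q\in\mathfrak m_D^q$. Hence $w_\chi(v(h-1))\in\mathfrak m_D^qW$, and $w_\chi$ induces a surjection
$$H_0(H_k/[G,G],V)\to W/\mathfrak m_D^qW .$$
By the Hilbert–Samuel theorem, the target has $\mathbb F_p$-dimension at least $cq^d$ for large $q$, with some $c>0$. In the exact sequence
$$H_2(H_k/[G,G],\mathbb F_p)\to H_0(H_k/[G,G],V)\to H_1(H_k,\mathbb F_p)$$
the group $H_k/[G,G]\le Q$ is abelian with at most $d(Q)$ generators, so by the Künneth formula the first term has dimension at most $d(Q)(d(Q)+1)/2$, independently of $k$.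

**Step 3: comparison.** This step combines the two bounds. For all large $q=p^k$,
$$cq^d-\tfrac12d(Q)(d(Q)+1)\le d(H_k)\le C_2\,q^{m/2},$$
so $d\le m/2$. Since $d\ge1$, this forces $m\ge2$, which excludes procyclic images. If $Q$ has torsion-free rank $\le1$, every non-trivial character has procyclic image. $\square$

**Sharpness.** For the character $\chi$ of Theorem A equality holds. The ring $D$ is closed in $\mathbb F_p[[t]]$ and contains $t=\chi(x)-1$, so $D=\mathbb F_p[[t]]$ and $d=1$. The group $\chi(Q)$ is generated by $1+t$ and $1+t^e$, and we claim it is $\mathbb Z_p^2$. Suppose $(1+t)^\lambda=(1+t^e)^\mu$ with $(\lambda,\mu)\ne(0,0)$. For $\lambda=p^iv$ with $v$ a unit of $\mathbb Z_p$, $(1+t)^\lambda=(1+t^{p^i})^v=1+vt^{p^i}+\cdots$, so $(1+t)^\lambda-1$ has valuation $p^i$; likewise $(1+t^e)^\mu-1$ has valuation $ep^j$ for $\mu=p^jv'$ with $v'$ a unit. In particular neither exponent is $0$, and $p^i=ep^j$, which is impossible since $e>1$ is prime to $p$. So $m=2=2d$.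

In $\bar G$ the relations (R2) become trivial after abelianization, since $2-2+1=1$ and $3-3+1=1$. So $\bar G/[\bar G,\bar G]\cong\mathbb Z_p^2\times\mathbb F_p^2$, of torsion-free rank $2$. Thus the counterexamples are minimal in two respects. By Proposition C, the class $2$ of $[G,G]$ cannot be lowered to $1$. By Theorem B, neither the torsion-free rank of $Q$, which is $2$ for $\bar G$, nor the rank of $\chi(Q)$ can be lowered below $2$.
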